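# Scattered spaces under surjections of $C_p$- and $C_p^*$-spaces

## 1. Composition operators, and what they leave open

All spaces are Tychonoff. For such a space $X$, $C(X)$ is the linear space of continuous functions $X\to\mathbb R$ and $C^*(X)$ the subspace of bounded ones. With the topology of pointwise convergence they are called $C_p(X)$ and $C^*_p(X)$. A basic neighborhood of $f$ consists of all $f'$ with $|f'-f|<\delta$ on $F$, where $F\subseteq X$ is finite and $\delta>0$. We write $D_p(X)$ for either of the two spaces; in a statement about $T:D_p(X)\to D_p(Y)$ the same choice is made on both sides. The sup norm is $\|\cdot\|$; it is not the norm of the pointwise topology, but it will matter a great deal.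

**Definition.** A space $X$ is *scattered* if every nonempty closed $A\subseteq X$ has a point that is isolated in $A$. A space is *crowded* if it is nonempty and has no isolated points.

A convergent sequence with its limit is scattered: a nonempty subset either contains a term of the sequence, which is isolated, or is the single limit point. The rationals are crowded, hence not scattered. Two facts are used all the time.

* If $X$ is scattered, then *every* nonempty $Z\subseteq X$ has an isolated point. Let $z$ be isolated in $\overline Z$, say $G\cap\overline Z=\{z\}$ with $G$ open. Then $G$ meets $\overline Z$, so it meets $Z$, and the only point available is $z$. So $z\in Z$, and $z$ is isolated in $Z$.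
* If $Y$ is not scattered, then, by definition, it contains a closed crowded subspace.

Here is the easy case. Suppose $T$ is a composition operator, $Tf=f\circ\varphi$, with $\varphi:Y\to X$ continuous.

**Proposition 1.** If $X$ is scattered and $f\mapsto f\circ\varphi$ maps $D_p(X)$ onto $D_p(Y)$, then $Y$ is scattered.

*Proof.* First, $\varphi$ is injective: if $\varphi(y)=\varphi(z)$, then every function in the range takes equal values at $y$ and $z$, while for $y\ne z$ the Tychonoff property gives a function in $C^*(Y)$ that separates them. Now let $P\subseteq Y$ be nonempty. The set $\varphi(P)\subseteq X$ has an isolated point $\varphi(y)$, $y\in P$. Choose $G$ open with $G\cap\varphi(P)=\{\varphi(y)\}$. By injectivity $\varphi^{-1}(G)\cap P=\{y\}$, and $\varphi^{-1}(G)$ is open. So $y$ is isolated in $P$. $\square$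

The proof has three ingredients: a continuous map $\varphi$ out of $Y$; injectivity, which comes from surjectivity of $T$; and isolated points in subsets of the target. What changes when $T$ is a general linear map, or not even linear? The following two questions come from "On uniformly continuous surjections between Cp-spaces over metrizable spaces".

A map $T:D_p(X)\to D_p(Y)$ is *uniformly continuous* if it is so for the natural uniformities. Concretely: for every $y\in Y$ and $\varepsilon>0$ there are a finite $F\subseteq X$ and $\delta>0$ such that $|f-f'|<\delta$ on $F$ implies $|Tf(y)-Tf'(y)|<\varepsilon$. Continuous linear maps are uniformly continuous. A sequence $\{h_n\}$ is *bounded* if $\sup_n\|h_n\|<\infty$, and $T$ is *inversely bounded* if for every bounded sequence $\{g_n\}\subseteq D_p(Y)$ there is a bounded sequence $\{f_n\}\subseteq D_p(X)$ with $Tf_n=g_n$ for all $n$. For example, $f\mapsto f\circ\varphi$ with $\varphi$ the identity of $X$ is inversely bounded, while a linear bijection can fail to be so: on a countable discrete space $\omega$, the map $C_p(\omega)\to C_p(\omega)$, $Tf(n)=f(n)/(n+1)$, sends only the unbounded function $n\mapsto n+1$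 to the constant $1$.

Let $X$ be scattered.

(1) If $T:D_p(X)\to D_p(Y)$ is a continuous linear surjection (or isomorphism), is $Y$ scattered?

(2) If $T:D_p(X)\to D_p(Y)$ is a uniformly continuous inversely bounded surjection, is $Y$ scattered?

The answers are as follows.

| | $D_p=C_p$ | $D_p=C_p^*$ |
|---|---|---|
| (1) linear surjection | **No** | **Yes** |
| (1) linear isomorphism | **No** (even for a linear homeomorphism) | **Yes** |
| (2) uniformly continuous inversely bounded surjection | **No** (even for a linear homeomorphism) | **No** |

They are contained in three theorems.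

**Theorem A.** There are countable Tychonoff spaces $X,Y$, where $X$ has exactly one non-isolated point (so $X$ is scattered) and $Y\ne\emptyset$ has no isolated points, and a linear homeomorphism $T:C_p(X)\to C_p(Y)$ such that $\|T^{-1}g\|\le 3\|g\|$ for every bounded $g$. In particular $T$ is uniformly continuous and inversely bounded.

**Theorem B.** There are $X_1,Y$ with the same properties and a uniformly continuous, inversely bounded surjection $S:C^*_p(X_1)\to C^*_p(Y)$. Moreover $S$ is homogeneous ($S(tf)=tSf$ for $t\in\mathbb R$), $\|Sf\|\le\|f\|$, and every $g$ equals $Sf$ for some $f$ with $\|f\|\le\|g\|$.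

**Theorem C.** If $X$ is scattered and $T:C^*_p(X)\to C^*_p(Y)$ is a continuous linear surjection, then $Y$ is scattered.

The negative entries in row (1) come from a linear homeomorphism, and the positive ones hold for all continuous linear surjections. So the table is correct whether "isomorphism" means linear homeomorphism or merely continuous linear bijection.

## 2. A linear map is a continuous family of finitely supported measures

For linear $T$, the role of $\varphi(y)\in X$ is taken by a finite combination of point masses.

**Definition.** $L(X)$ is the linear space of finitely supported signed measures $\mu=\sum_i\lambda_i\delta_{x_i}$ on $X$ (finite sums, $x_i$ distinct, $\lambda_i\ne0$). We write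
$$\mu(f)=\sum_i\lambda_if(x_i),\qquad |\mu|(A)=\sum_{x_i\in A}|\lambda_i|,\qquad \|\mu\|=|\mu|(X),\qquad \operatorname{supp}\mu=\{x_i\}.$$
The topology $w$ on $L(X)$ is the weakest one that makes $\mu\mapsto\mu(f)$ continuous for every $f\in C^*(X)$.

For example, if $x_n\to x$ in $X$ with $x_n\ne x$, then $\delta_{x_n}\to\delta_x$ in $w$, although $\|\delta_{x_n}-\delta_x\|=2$ for all $n$. The topology $w$ sees mass moving between nearby points as a small change; the norm does not.

**Lemma 2 (representation).** Let $T:D_p(X)\to D_p(Y)$ be continuous and linear. For each $y\in Y$ there is $\mu_y\in L(X)$ with $Tf(y)=\mu_y(f)$ for all $f$. The map $y\mapsto\mu_y$ is continuous from $Y$ to $(L(X),w)$. If $T$ has dense range, the $\mu_y$, $y\in Y$, are linearly independent; in particular they are distinct.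

*Proof.* Fix $y$. The functional $f\mapsto Tf(y)$ is continuous at $0$, so there are a finite $F\subseteq X$ and $\delta>0$ such that $|f|<\delta$ on $F$ implies $|Tf(y)|<1$. If $f|F=0$, then $|mf|<\delta$ on $F$ for every $m\in\mathbb N$, so $m|Tf(y)|<1$ for all $m$, and $Tf(y)=0$. Hence the functional factors through the restriction $f\mapsto f|F$. A linear functional on a subspace of $\mathbb R^F$ extends to $\mathbb R^F$, where it is given by coefficients. So $Tf(y)=\sum_{x\in F}a_xf(x)$; drop the zero coefficients.

For $f\in C^*(X)$ the function $y\mapsto\mu_y(f)=Tf(y)$ is continuous, and this is continuity into $w$.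

Suppose $\sum_jc_j\mu_{y_j}=0$ with finitely many distinct $y_j$ and $c_1\neq0$. Then $\sum_jc_jTf(y_j)=0$ for all $f$. The functional $g\mapsto\sum_jc_jg(y_j)$ is continuous on $D_p(Y)$ and vanishes on a dense set, so it vanishes identically. But there is $g\in C^*(Y)$ with $g(y_1)=1$ and $g(y_j)=0$ for $j>1$, a contradiction. $\square$

So for a continuous linear surjection, $Y$ is mapped continuously and injectively into $(L(X),w)$. To imitate Proposition 1 we would like nonempty subsets of $\{\mu_y:y\in Y\}$ to have $w$-isolated points.

## 3. Bounded supports and the Baire property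

The first thing to try is to treat the supports as the points were treated in Proposition 1: find an isolated point among all the points used, and pass to the $y$'s that use it. Each such step adds one point to the common support. If support sizes are bounded, the process must stop. The next proposition shows how far this goes. Recall that a space is *Baire* if countable intersections of dense open sets are dense.

**Proposition 3.** Let $X$ be scattered and let $T:D_p(X)\to D_p(Y)$ be continuous and linear with dense range (e.g. surjective). With $\mu_y$ as in Lemma 2, the following are equivalent: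

(a) $Y$ is scattered;

(b) every closed subspace of $Y$ is a Baire space;

(c) every nonempty closed $P\subseteq Y$ has a nonempty relatively open $V$ with $\sup_{y\in V}|\operatorname{supp}\mu_y|<\infty$.

*Proof.* **(c)⇒(a): the support argument.** Suppose $Y$ is not scattered, let $P\subseteq Y$ be closed and crowded, and let $V$ be as in (c). Among the nonempty relatively open $V'\subseteq V$ choose one for which
$$F=\bigcap_{y\in V'}\operatorname{supp}\mu_y$$
has the largest size; this is possible since the sizes are bounded. We claim that $\operatorname{supp}\mu_y=F$ for all $y\in V'$. If not, $Z=\bigcup_{y\in V'}\operatorname{supp}\mu_y\setminus F$ is nonempty. As $X$ is scattered, $Z$ has an isolated point $x$. Since $F$ is finite and $x\notin F$, there is an open $U$ with $U\cap Z=\{x\}$ and $U\cap F=\emptyset$. Choose $f\in C^*(X)$ with $f(x)=1$ and $f=0$ off $U$. For $y\in V'$ the support of $\mu_y$ lies in $Z\cup F$ and so meets $U$ at most in $x$; hence $\mu_y(f)=\mu_y(\{x\})$. The set $V''=\{y\in V':\mu_y(f)\ne0\}$ is relatively open by Lemma 2, and it is nonempty because $x$ belongs to some $\operatorname{supp}\mu_y$, $y\in V'$. But $F\cup\{x\}\subseteq\operatorname{supp}\mu_y$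 for all $y\in V''$, which contradicts the choice of $V'$. This proves the claim.

Thus all $\mu_y$, $y\in V'$, lie in a space of dimension $|F|<\infty$. The set $V'$ is infinite: a finite nonempty open subset of the $T_1$ space $P$ would give an isolated point of $P$. By Lemma 2 we have infinitely many linearly independent vectors in a finite-dimensional space, a contradiction.

**(b)⇒(c): the Baire property bounds supports on an open set.** Let $P\subseteq Y$ be closed and nonempty, and put $P_n=\{y\in P:|\operatorname{supp}\mu_y|\le n\}$. This set is closed in $P$. Indeed, let $|\operatorname{supp}\mu_y|>n$. Choose disjoint open sets $U_x\ni x$ for $x\in\operatorname{supp}\mu_y$, and $f_x\in C^*(X)$ with $f_x(x)=1$ and $f_x=0$ off $U_x$. Then $\mu_y(f_x)=\mu_y(\{x\})\ne0$ for each of these finitely many $x$. So for all $z$ near $y$ we have $\mu_z(f_x)\neq0$ for every $x$, and $\operatorname{supp}\mu_z$ meets more than $n$ disjoint sets. Since $P=\bigcup_nP_n$ is nonempty and Baire, some $P_n$ has nonempty interior $V$ in $P$.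

**(a)⇒(b): scattered spaces are Baire in a trivial way.** Let $P\subseteq Y$ be closed and $V\subseteq P$ nonempty and relatively open. As $Y$ is scattered, $V$ has an isolated point, and it is isolated in $P$ because $V$ is open in $P$. So the isolated points of $P$ are dense in $P$. Every isolated point belongs to every dense open subset of $P$, so countable intersections of dense open sets contain a dense set. $\square$

Recall that Čech-complete spaces include the locally compact and the completely metrizable ones, that closed subspaces of Čech-complete spaces are Čech-complete, and that Čech-complete spaces are Baire. Hence: *if $X$ is scattered, $T$ is as in Proposition 3 and $Y$ is Čech-complete, then $Y$ is scattered, also for $D_p=C_p$.*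

The support argument stops exactly at (c): nothing guarantees an open set on which support sizes are bounded. Proposition 3 also says where to look for a counterexample. The space $Y$ should have a non-Baire closed subspace, for instance be countable and crowded itself, and support sizes should be unbounded on every nonempty open subset of some closed $P\subseteq Y$.

## 4. The tree of finite sequences and the fan: Theorem A

We want a crowded $Y$ whose continuous functions are described by the same conditions as those on a space with one non-isolated point. Take for $Y$ a tree in which continuity at $s$ says only that $g(s^\frown n)\to g(s)$ along the children of $s$. In terms of the increments $g(t)-g(t^-)$ this reads: along the children of each $s$, increments tend to $0$. A space with a single limit point $\infty$, to which every "set of children" converges, has the same description with $f(t)-f(\infty)$ as increments. Passing between a function and its increments is a linear bijection that uses finitely many values at a time. We now check this in detail.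

Let $\omega^{<\omega}$ be the set of finite sequences of natural numbers, $|s|$ the length of $s$, $s|i$ its initial segment of length $i$, and $s^-=s|(|s|-1)$ for $s\neq\emptyset$.

**Step 1: the space $Y$.** We define a countable crowded Tychonoff space. Let $Y=\omega^{<\omega}$, where $U\subseteq Y$ is open iff for every $s\in U$ we have $s^\frown n\in U$ for all but finitely many $n$. Unions and finite intersections of such sets have the same property, so this is a topology.

*It is $T_1$.* For $t\ne s$ at most one $t^\frown n$ equals $s$, so $Y\setminus\{s\}$ is open.

*It is zero-dimensional.* Let $s\in U$ with $U$ open, and put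
$$V=\{t\supseteq s:\ r\in U\text{ for all }r\text{ with }s\subseteq r\subseteq t\}.$$
Then $s\in V\subseteq U$. The set $V$ is open: if $t\in V$, then $t\in U$, so $t^\frown n\in U$ for all but finitely many $n$, and for these $n$ all sequences between $s$ and $t^\frown n$ are in $U$, i.e. $t^\frown n\in V$. The set $V$ is also closed. Let $t\notin V$. If $t\not\supseteq s$, then $t^\frown n\in V$ forces $t^\frown n\supseteq s$, hence $t^\frown n=s$, which happens for at most one $n$. If $t\supseteq s$, then some $r$ with $s\subseteq r\subseteq t$ is not in $U$, and the same $r$ shows that no $t^\frown n$ is in $V$. So $Y\setminus V$ is open. A $T_1$ space with a base of clopen sets is Tychonoff.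

*It is crowded.* An open set containing $s$ contains infinitely many $s^\frown n$.

*Continuity criterion.* A function $h:Y\to\mathbb R$ is continuous iff $h(s^\frown n)\to h(s)$ as $n\to\infty$ for every $s$. Necessity: $s^\frown n\to s$ in $Y$ by the definition of open sets. Sufficiency: if $O\subseteq\mathbb R$ is open and $h(s)\in O$, then $h(s^\frown n)\in O$ for all but finitely many $n$, so $h^{-1}(O)$ is open.

**Step 2: the space $X$.** We define the space that carries the increments. Let $X=\{\infty\}\cup(\omega^{<\omega}\setminus\{\emptyset\})$. All points other than $\infty$ are isolated, and a set containing $\infty$ is open iff for every $s\in\omega^{<\omega}$ it contains $s^\frown n$ for all but finitely many $n$. (This is the Fréchet–Urysohn fan: the sets $\{s^\frown n:n\in\omega\}$ partition $X\setminus\{\infty\}$ into infinitely many sequences, and each of them converges to $\infty$.) Complements of points are open, so $X$ is $T_1$. An open set containing $\infty$ is clopen, since its complement consists of isolated points; the singletons of isolated points are clopen too. So $X$ is zero-dimensional and $T_1$, hence Tychonoff. Its only non-isolated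 point is $\infty$, so it is scattered: a nonempty subset contains an isolated point of $X$ or equals $\{\infty\}$. Finally, $f:X\to\mathbb R$ is continuous iff
$$f(s^\frown n)\to f(\infty)\quad(n\to\infty)\qquad\text{for each }s\in\omega^{<\omega}. \tag{1}$$
Indeed, continuity gives (1) because $s^\frown n\to\infty$ in $X$; and (1) says that the preimage of each neighborhood of $f(\infty)$ contains almost all $s^\frown n$ for each $s$.

**Step 3: the map $T$.** We sum increments along the branch below $s$. For $f\in C(X)$ let
$$Tf(s)=f(\infty)+\sum_{i=1}^{|s|}\bigl(f(s|i)-f(\infty)\bigr),\qquad s\in Y. \tag{2}$$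
By (1), $Tf(s^\frown n)-Tf(s)=f(s^\frown n)-f(\infty)\to0$, so $Tf\in C(Y)$.

**Step 4: the inverse.** For $g\in C(Y)$ put
$$Rg(\infty)=g(\emptyset),\qquad Rg(s)=g(\emptyset)+g(s)-g(s^-)\quad(s\ne\emptyset).$$
Then $Rg(s^\frown n)-Rg(\infty)=g(s^\frown n)-g(s)\to0$, so $Rg\in C(X)$ by (1). Moreover
$$TRg(s)=g(\emptyset)+\sum_{i=1}^{|s|}\bigl(g(s|i)-g(s|(i-1))\bigr)=g(s),$$
and $RTf(\infty)=Tf(\emptyset)=f(\infty)$, $RTf(s)=f(\infty)+Tf(s)-Tf(s^-)=f(s)$ for $s\ne\emptyset$. So $R=T^{-1}$.

**Step 5: the properties.** Each value $Tf(s)$ is a finite linear combination of values of $f$, and each value of $Rg$ is one of values of $g$. So $T$ and $R$ are continuous for the pointwise topologies, and $T$ is a linear homeomorphism $C_p(X)\to C_p(Y)$. Clearly $\|Rg\|\le3\|g\|$ for bounded $g$. If $\{g_n\}$ is bounded, then $f_n=Rg_n$ is a bounded sequence with $Tf_n=g_n$; so $T$ is inversely bounded. It is uniformly continuous because it is continuous and linear. Both spaces are countable. This proves Theorem A. $\blacksquare$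

The whole column $D_p=C_p$ of the table is settled.

## 5. What bounded functions forbid, and what they do not

Does the same $T$ work for $C^*_p$? No: it does not map $C^*(X)$ into $C^*(Y)$. Let $f$ be $1$ at the nonempty sequences consisting of zeros only and $0$ elsewhere. For each $s$ at most one $s^\frown n$ has $f(s^\frown n)\neq0$, so $f$ is continuous by (1). But $Tf(0,\dots,0)=k$ for the zero sequence of length $k$. In terms of measures, (2) says
$$\mu_s=\sum_{i=1}^{|s|}\delta_{s|i}-(|s|-1)\delta_\infty,\qquad\|\mu_s\|=|s|+\bigl||s|-1\bigr|,$$
and these norms are unbounded.

If $T$ maps $C^*(X)$ into $C^*(Y)$, the norms $\|\mu_y\|$ must be bounded (Section 7). Does this rescue the support argument? It does not, as damped increments show. With $X,Y$ from Section 4 put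
$$T_0f(s)=f(\infty)+\sum_{i=1}^{|s|}2^{-i}\bigl(f(s|i)-f(\infty)\bigr),\qquad f\in C^*(X). \tag{3}$$
Here $T_0f(s^\frown n)-T_0f(s)=2^{-|s|-1}(f(s^\frown n)-f(\infty))\to0$, so $T_0f$ is continuous. The representing measures are
$$\mu_s=2^{-|s|}\delta_\infty+\sum_{i=1}^{|s|}2^{-i}\delta_{s|i},$$
which have nonnegative coefficients with sum $1$. So $\|\mu_s\|=1$ and $\|T_0f\|\le\|f\|$, and $T_0:C^*_p(X)\to C^*_p(Y)$ is continuous and linear. Yet $|\operatorname{supp}\mu_s|=|s|+1$, and every nonempty open subset of $Y$ contains arbitrarily long sequences. Condition (c) of Proposition 3 fails for $P=Y$ although all norms are $1$.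

The map $T_0$ is even injective: $f(\infty)=T_0f(\emptyset)$, and $f(s)$ is recovered from $T_0f(s)-T_0f(s^-)=2^{-|s|}(f(s)-f(\infty))$. Its range is dense in $C^*_p(Y)$: given $g\in C^*(Y)$ and a finite $E\subseteq Y$, enlarge $E$ so that it is nonempty and closed under initial segments. Put $f(\infty)=g(\emptyset)$, $f(s)=g(\emptyset)+2^{|s|}(g(s)-g(s^-))$ for $s\in E\setminus\{\emptyset\}$, and $f=f(\infty)$ elsewhere. Then $f$ differs from a constant on a finite set of isolated points, so $f\in C^*(X)$, and $T_0f=g$ on $E$ by telescoping. Since $Y$ is crowded, Theorem C becomes false if "surjection" is weakened to "injective with dense range".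

So a proof of Theorem C must use surjectivity in a stronger form than linear independence of the $\mu_y$, and must not count support points. One feature of $T_0$ indicates what to measure instead. We have $\mu_{s^\frown n}-\mu_s=2^{-|s|-1}(\delta_{s^\frown n}-\delta_\infty)$, which has norm $2^{-|s|}$. Thus distinct $\mu$'s come arbitrarily close in norm. For a surjection of $C^*_p$-spaces the open mapping theorem will forbid this: the $\mu_y$ will be uniformly separated in norm. Then it is enough to find, inside any norm-bounded set of measures, a $w$-open piece of small *norm diameter*. That is the content of the next section.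

## 6. Fragmentation of bounded sets of measures on a scattered space

The basic tool is that the mass on an *open* set can be tested by continuous functions, so it cannot drop suddenly.

**Lemma 4.** If $G\subseteq X$ is open and $\mu\in L(X)$, then
$$|\mu|(G)=\max\{\mu(f):f\in C^*(X),\ |f|\le1,\ f=0\text{ off }G\}.$$
Hence $\{\mu:|\mu|(G)>t\}$ is $w$-open for every $t\in\mathbb R$. For $G=X$: the norm of $\mu$ as a functional on $(C^*(X),\|\cdot\|)$ is $\|\mu\|$.

*Proof.* For $f$ as on the right, $\mu(f)=\sum_{x_i\in G}\lambda_if(x_i)\le|\mu|(G)$. Conversely, let $x_1,\dots,x_k$ be the support points in $G$. Choose disjoint open $U_i\subseteq G$ with $x_i\in U_i$, and continuous $f_i:X\to[0,1]$ with $f_i(x_i)=1$ and $f_i=0$ off $U_i$. Then $f=\sum_i\operatorname{sgn}(\lambda_i)f_i$ satisfies $|f|\le1$, $f=0$ off $G$ and $\mu(f)=|\mu|(G)$. So $\{\mu:|\mu|(G)>t\}$ is the union of the $w$-open sets $\{\mu:\mu(f)>t\}$ over these $f$. $\square$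

*A case by hand: $X$ discrete.* Let $B\subseteq L(X)$ be nonempty and norm-bounded, $\delta>0$, and $s=\sup_{\mu\in B}\|\mu\|$. Pick $\mu_0\in B$ with $\|\mu_0\|>s-\delta/3$; it has almost as much mass as is allowed. Let $F=\operatorname{supp}\mu_0$. Consider the $\mu\in B$ with $|\mu|(F)>s-\delta/3$ and $|\mu(\{x\})-\mu_0(\{x\})|<\delta/(6(|F|+1))$ for $x\in F$. This is a relatively $w$-open condition, because $F$ is open and indicator functions of points are continuous, and $\mu_0$ satisfies it. If $\mu,\nu$ satisfy it, they differ on $F$ by at most $\delta/3$. Off $F$ each has mass less than $\delta/3$, because the budget $s$ is nearly spent on $F$. So $\|\mu-\nu\|<\delta$.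

If $X$ is not discrete, $F$ need not be open, and then mass on $F$ can escape. On a convergent sequence $x_n\to x_\infty$ take $B=\{\delta_{x_n}\}\cup\{\delta_{x_\infty}\}$ and $\mu_0=\delta_{x_\infty}$: it has maximal mass, but every $w$-neighborhood of it contains measures at norm distance $2$. The remedy is to use open sets that exhaust $X$ one point at a time, and to spend the budget on those.

**Theorem 5 (fragmentation).** Let $X$ be scattered, $A\subseteq L(X)$ nonempty and norm-bounded, and $\varepsilon>0$. Then there is a nonempty relatively $w$-open $A'\subseteq A$ with $\|\mu-\nu\|<\varepsilon$ for all $\mu,\nu\in A'$.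

*Proof.* **Step 1: an enumeration with open initial segments.** We list $X$ so that each new point is isolated among those not yet listed. Precisely, $X=\{x_\alpha:\alpha<\kappa\}$ without repetition, for some ordinal $\kappa$, such that every
$$U_\alpha=\{x_\beta:\beta<\alpha\},\qquad\alpha\le\kappa,$$
is open. Suppose $U_\alpha$ is open and $U_\alpha\neq X$. The set $X\setminus U_\alpha$ is nonempty and closed, so it has an isolated point; call one $x_\alpha$. There is an open $G$ with $G\setminus U_\alpha=\{x_\alpha\}$. Then $U_{\alpha+1}=U_\alpha\cup\{x_\alpha\}=U_\alpha\cup G$ is open. At limits $U_\alpha=\bigcup_{\beta<\alpha}U_\beta$ is open as a union. The recursion stops when $X$ is exhausted.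

**Step 2: the inductive statement.** We control the difference of two measures on $U_\alpha$ only. For $\alpha\le\kappa$ let

> $(P_\alpha)$: for every $\delta>0$, every nonempty norm-bounded $B\subseteq L(X)$ has a nonempty relatively $w$-open $B'\subseteq B$ with $|\mu-\nu|(U_\alpha)\le\delta$ for all $\mu,\nu\in B'$.

$(P_0)$ holds with $B'=B$, since $U_0=\emptyset$. Note that a relatively open subset of a relatively open subset of $B$ is relatively open in $B$, so we may shrink in stages.

**Step 3: successors.** One new point is controlled by one test function, once the earlier points are under control. Assume $(P_\alpha)$, $\alpha<\kappa$, and let $B$ and $\delta$ be given. Take a nonempty relatively open $B_1\subseteq B$ with $|\mu-\nu|(U_\alpha)\le\delta/3$ for $\mu,\nu\in B_1$. Since $U_{\alpha+1}$ is open, there is a continuous $f:X\to[0,1]$ with $f(x_\alpha)=1$ and $f=0$ off $U_{\alpha+1}=U_\alpha\cup\{x_\alpha\}$. Fix $\mu_0\in B_1$ and let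
$$B'=\{\mu\in B_1:|\mu(f)-\mu_0(f)|<\delta/6\},$$
which is relatively $w$-open and contains $\mu_0$. Let $\mu,\nu\in B'$. Then $|(\mu-\nu)(f)|<\delta/3$. Since $(\mu-\nu)(f)$ is the sum of $(\mu-\nu)(\{x_\alpha\})$ and a contribution from $U_\alpha$ of absolute value at most $|\mu-\nu|(U_\alpha)$,
$$|(\mu-\nu)(\{x_\alpha\})|\le|(\mu-\nu)(f)|+|\mu-\nu|(U_\alpha)\le\tfrac\delta3+\tfrac\delta3 .$$
Adding $|\mu-\nu|(U_\alpha)\le\delta/3$ gives $|\mu-\nu|(U_{\alpha+1})\le\delta$.

**Step 4: limits.** Here the mass budget is used to reduce to an earlier stage. Let $\alpha\le\kappa$ be a limit ordinal, assume $(P_\beta)$ for all $\beta<\alpha$, and let $B,\delta$ be given. Put $s=\sup_{\mu\in B}|\mu|(U_\alpha)$; this is finite because $B$ is norm-bounded. Pick $\mu_0\in B$ with $|\mu_0|(U_\alpha)>s-\delta/3$. Since $\operatorname{supp}\mu_0$ is finite and $U_\alpha$ is the increasing union of the $U_\beta$, $\beta<\alpha$, there is $\beta<\alpha$ with $\operatorname{supp}\mu_0\cap U_\alpha\subseteq U_\beta$, so $|\mu_0|(U_\beta)>s-\delta/3$. Let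
$$B_1=\{\mu\in B:|\mu|(U_\beta)>s-\delta/3\}.$$
It contains $\mu_0$, and since $U_\beta$ is open it is relatively $w$-open by Lemma 4. For $\mu\in B_1$,
$$|\mu|(U_\alpha\setminus U_\beta)=|\mu|(U_\alpha)-|\mu|(U_\beta)<s-(s-\delta/3)=\delta/3 .$$
Apply $(P_\beta)$ to $B_1$: there is a nonempty relatively open $B'\subseteq B_1$ with $|\mu-\nu|(U_\beta)\le\delta/3$ for $\mu,\nu\in B'$. Then
$$|\mu-\nu|(U_\alpha)\le|\mu-\nu|(U_\beta)+|\mu|(U_\alpha\setminus U_\beta)+|\nu|(U_\alpha\setminus U_\beta)\le\tfrac\delta3+\tfrac{2\delta}3=\delta .$$

**Step 5: the end.** $(P_\kappa)$ with $B=A$ and $\delta=\varepsilon/2$ gives the theorem, since $U_\kappa=X$ and $\varepsilon/2<\varepsilon$. $\square$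

The theorem characterizes scattered spaces: *$X$ is scattered iff every norm-bounded subset of $(L(X),w)$ is norm-fragmented in the sense of Theorem 5*, i.e. each of its nonempty subsets $A$ satisfies the conclusion for every $\varepsilon>0$. One direction is Theorem 5. For the other, suppose $Z\subseteq X$ is crowded. The map $x\mapsto\delta_x$ is continuous into $(L(X),w)$, so for a $w$-open $O$ that meets $A=\{\delta_x:x\in Z\}$ the set $\{x\in Z:\delta_x\in O\}$ is nonempty and open in $Z$, and hence has two distinct points $x,x'$. As $\|\delta_x-\delta_{x'}\|=2$, the norm-bounded set $A$ fails the conclusion for $\varepsilon=2$.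

## 7. Uniform boundedness, open mapping, and Theorem C

Let $X$ be scattered and $T:C^*_p(X)\to C^*_p(Y)$ a continuous linear surjection. Take $\mu_y$, $y\in Y$, from Lemma 2. We may assume $Y\neq\emptyset$.

**Step 1: upper bound.** We show that $\{\mu_y:y\in Y\}$ is norm-bounded, so that Theorem 5 applies. For each $f\in C^*(X)$ we have $\sup_y|\mu_y(f)|=\|Tf\|<\infty$, because $Tf$ is a *bounded* function. By Lemma 4, $\|\mu_y\|$ is the norm of $\mu_y$ as a functional on the Banach space $(C^*(X),\|\cdot\|)$. By the uniform boundedness principle $M=\sup_y\|\mu_y\|<\infty$. In particular $\|Tf\|\le M\|f\|$, so $T$ is bounded for the sup norms.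

**Step 2: separation.** We show that distinct $\mu_y$ are uniformly far apart in norm. By Step 1, $T$ is a bounded linear surjection of Banach spaces. By the open mapping theorem there is $K>0$ such that each $g\in C^*(Y)$ equals $Tf$ for some $f$ with $\|f\|\le K\|g\|$. For $y\ne z$ choose a continuous $g:Y\to[-1,1]$ with $g(y)=1$ and $g(z)=-1$, and such an $f$. Then
$$2=g(y)-g(z)=(\mu_y-\mu_z)(f)\le K\|\mu_y-\mu_z\|,\qquad\text{so}\qquad\|\mu_y-\mu_z\|\ge\frac2K. \tag{4}$$

**Step 3: isolated points.** We now repeat the proof of Proposition 1 with $y\mapsto\mu_y$ in place of $\varphi$. Let $P\subseteq Y$ be nonempty. Apply Theorem 5 to $A=\{\mu_y:y\in P\}$ with $\varepsilon=2/K$: there is a $w$-open $O$ with $A\cap O\ne\emptyset$ such that any two elements of $A\cap O$ have distance less than $2/K$. By (4), the set $\{y\in P:\mu_y\in O\}$ has exactly one point. It is open in $P$, because $y\mapsto\mu_y$ is continuous into $(L(X),w)$ by Lemma 2. So this point is isolated in $P$. Since $P$ was arbitrary, $Y$ is scattered. $\blacksquare$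

Question (1) for $D_p=C^*_p$ is answered affirmatively, for surjections and hence for isomorphisms. In the map $T$ of Theorem A it is Step 1 that fails; in the map $T_0$ of (3) it is (4).

Surjectivity entered only through (4), so the proof gives the following. *If $X$ is scattered, $T:C^*_p(X)\to C^*_p(Y)$ is continuous and linear, and there is $c>0$ such that for all $y\neq z$ some $f$ with $\|f\|\le1$ has $|Tf(y)-Tf(z)|\ge c$, then $Y$ is scattered.* Indeed Step 1 is unchanged, the hypothesis gives $\|\mu_y-\mu_z\|\ge c$ directly, and Step 3 works with $\varepsilon=c$.

## 8. Clipping at a recorded level: Theorem B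

Without linearity, Question (2) for $C^*_p$ is the last entry. The map $T$ of (2) already reaches every $g\in C^*(Y)$ from a bounded function; its only fault is that some bounded $f$ have unbounded image. A nonlinear map may simply cut such images off. The level at which to cut should depend on $f$ through a single value, so that uniform continuity is kept. We add one isolated point $p$ that stores this level, and a second one $q$ that stores the value $g(\emptyset)$, so that the norms come out right.

Let $X,Y$ be as in Section 4 and $X_1=X\oplus\{p\}\oplus\{q\}$. Then $X_1$ is countable and Tychonoff with exactly one non-isolated point. For $f\in C^*(X_1)$ and $s\in Y$ put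
$$Lf(s)=f(q)+2\sum_{i=1}^{|s|}\bigl(f(s|i)-f(\infty)\bigr),\qquad Sf(s)=c\bigl(Lf(s),f(p)\bigr),$$
where $c(a,b)=\max(-|b|,\min(|b|,a))$ clips $a$ to the interval $[-|b|,|b|]$.

**Step 1: $S$ maps into $C^*(Y)$, and $\|Sf\|\le\|f\|$.** We have $Lf(s^\frown n)-Lf(s)=2(f(s^\frown n)-f(\infty))\to0$, so $Lf\in C(Y)$. Clipping at a constant level preserves continuity. Clearly $\|Sf\|\le|f(p)|\le\|f\|$.

**Step 2: $S$ is uniformly continuous.** The maps $\max$ and $\min$ of two numbers are $1$-Lipschitz for the maximum norm on $\mathbb R^2$, and $\bigl||b|-|b'|\bigr|\le|b-b'|$. Hence
$$|c(a,b)-c(a',b')|\le\max(|a-a'|,|b-b'|).$$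
For fixed $s$, both $f\mapsto Lf(s)$ and $f\mapsto f(p)$ are finite linear combinations of evaluations, so they are uniformly continuous on $C^*_p(X_1)$. So $f\mapsto Sf(s)$ is uniformly continuous for each $s$, and this is uniform continuity of $S$ into $C^*_p(Y)$.

**Step 3: $S$ is homogeneous.** $L$ is linear, so it suffices that $c(ta,tb)=t\,c(a,b)$. For $t\ge0$ this is clear. For $t=-1$, clipping $-a$ to the symmetric interval $[-|b|,|b|]$ gives minus the clipped value of $a$. The two cases together give all $t$.

**Step 4: $S$ is onto with norm control.** Given $g\in C^*(Y)$, let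
$$f(p)=\|g\|,\qquad f(q)=g(\emptyset),\qquad f(\infty)=0,\qquad f(s)=\tfrac12\bigl(g(s)-g(s^-)\bigr)\quad(s\neq\emptyset).$$
For each $s$, $f(s^\frown n)=\frac12(g(s^\frown n)-g(s))\to0=f(\infty)$, so $f$ is continuous by (1). Each value of $f$ has absolute value at most $\|g\|$. By telescoping, $Lf(s)=g(\emptyset)+(g(s)-g(\emptyset))=g(s)$, and clipping at $f(p)=\|g\|\ge|g(s)|$ changes nothing, so $Sf=g$. Thus $S$ is surjective, every $g$ equals $Sf$ with $\|f\|\le\|g\|$, and applying this to each term of a bounded sequence shows that $S$ is inversely bounded. $\blacksquare$

This answers Question (2) for $D_p=C^*_p$ in the negative, and the table is complete.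

## 9. The reverse implication, and pseudocompact $X$

**Theorem C in the other direction.** For continuous linear bijections $C^*_p(X)\to C^*_p(Y)$, scatteredness of $Y$ does not imply that of $X$. Let $\omega$ be countable discrete and $\beta\omega$ its Čech–Stone compactification. Restriction $C^*_p(\beta\omega)\to C^*_p(\omega)$ is continuous and linear; it is injective because $\omega$ is dense, and onto because every bounded function on $\omega$ extends to $\beta\omega$. The space $\omega$ is scattered, being discrete. But $\beta\omega$ is not scattered, because $\beta\omega\setminus\omega$ is closed and crowded. It is closed and nonempty since $\omega$ is open in $\beta\omega$ and not compact. For crowdedness recall that the sets $\overline A\setminus\omega$, with $A\subseteq\omega$, form a base of $\beta\omega\setminus\omega$, and that disjoint $A_1,A_2\subseteq\omega$ have disjoint closures in $\beta\omega$. A nonempty basic set comes from an infinite $A$; split $A$ into two infinite parts $A_1,A_2$, and the sets $\overline{A_i}\setminus\omega$ are nonempty, disjoint and contained in $\overline A\setminus\omega$. So no basic set is a single point. For a linear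 homeomorphism $T:C^*_p(X)\to C^*_p(Y)$, however, Theorem C applied to $T$ and to $T^{-1}$ gives: $X$ is scattered iff $Y$ is.

**Proposition 6.** If $X$ is scattered and pseudocompact (every continuous real function on $X$ is bounded) and $T:C_p(X)\to C_p(Y)$ is a continuous linear surjection, then $Y$ is scattered and pseudocompact.

*Proof.* We first show that $Y$ is pseudocompact. Otherwise there is an unbounded $h\in C(Y)$ with $h\ge0$ (replace $h$ by $|h|$). Pick $y_n$, $n\ge1$, with $h(y_{n+1})>h(y_n)+1$. The numbers $h(y_n)$ increase to infinity, so a piecewise linear interpolation gives a continuous $u:\mathbb R\to\mathbb R$ with $u(h(y_n))=n(1+\|\mu_{y_n}\|)$ for all $n$, where the $\mu_y$ are from Lemma 2. By surjectivity $u\circ h=Tf$ for some $f\in C(X)$, and $f$ is bounded because $X$ is pseudocompact. So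
$$n(1+\|\mu_{y_n}\|)=\mu_{y_n}(f)\le\|f\|\,\|\mu_{y_n}\|\qquad\text{for all }n\ge1.$$
For $n\ge\max(1,\|f\|)$ the right side is at most $n\|\mu_{y_n}\|$, which is less than the left side. This is a contradiction.

Hence $C_p(X)=C^*_p(X)$ and $C_p(Y)=C^*_p(Y)$, and Theorem C shows that $Y$ is scattered. $\square$
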